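# Differential polynomial rings over nil rings have no images with identity

All rings are associative and need not have an identity. A ring that has one is called unital, and $[u,v]=uv-vu$.

## 1. From $t\,k[[t]]$ to $k((t))$, and the nilpotent analogue

Let $k$ be a field and let $R=t\,k[[t]]$, the power series without constant term. This ring has no identity. Moreover, no homomorphic image of $R$ other than $0$ has one: each $a\in R$ has a partner $b\in R$ with $(1-a)(1-b)=1$, that is, $a+b=ab$, and if $a$ mapped to an identity $e$ and $b$ to $b'$, we would get $e+b'=b'$, so $e=0$.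

Now adjoin a variable. The polynomial ring $R[X]$, with coefficients in $R$, does not contain $X$, but it contains $tX$. Substitute $X\mapsto t^{-1}$, that is, send $aX^i$ to $at^{-i}$. This is a homomorphism into $k((t))$, since everything commutes. It is onto: a Laurent series $s=\sum_{j\ge -m}c_jt^j$ with $m\ge0$ equals $(t^{m+1}s)\,t^{-(m+1)}$, and $t^{m+1}s\in R$. So $R[X]$ maps onto a field, and the identity of the field is the image of $tX$. Adjoining a variable has created an identity.

Let us try the same with $t$ nilpotent. Take $R=t\,k[t]/(t^n)$. If a homomorphism sends $tX$ to an identity $1$, then $1=1^n$ is the image of $(tX)^n=t^nX^n=0$. The attempt fails at once. It fails in the same way for every commutative ring $R$ all of whose elements are nilpotent: a polynomial $f=\sum a_iX^i$ is a finite sum of commuting nilpotent elements, so it is nilpotent, and its image can be an identity only in the zero ring. (If $uv=vu$ and $u^r=v^s=0$, then $(u+v)^{r+s-1}=0$ by the binomial formula; longer sums follow by induction.)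

There are two ways to make this harder. The ring $R$ can be noncommutative, and the variable can be made not to commute with the coefficients. For the second, recall that a **derivation** of a ring $R$ is an additive map $\delta:R\to R$, written $a\mapsto a^\delta$, with $(ab)^\delta=a^\delta b+ab^\delta$.

**Definition (differential polynomial ring).** The ring $R[X;\delta]$ consists of the formal left polynomials $a_0+a_1X+\dots+a_nX^n$ with $a_i\in R$, with the usual addition. The product is the unique associative, distributive one that extends the product of $R$, satisfies $(aX^i)(bX^j)=a(X^ib)X^j$, and uses the rule $Xa=aX+a^\delta$ to move coefficients to the left. Concretely, $X^ib=\sum_{k=0}^i\binom ik b^{\delta^{i-k}}X^k$; for instance $X^2b=bX^2+2b^\delta X+b^{\delta^2}$.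

When $R$ has no identity, $X$ need not be an element of $R[X;\delta]$. The rule only defines products of left polynomials.

For an example, keep $R=t\,k[t]/(t^n)$ and let $\delta=t\,\frac{d}{dt}$, which is well defined because $\delta(t^n)=nt^n$. Then $t^\delta=t$ and
$$(tX)(tX)=t(tX+t)X=t^2X^2+t^2X.$$
The powers of $tX$ get longer, but the coefficients still sink. Each $R^r$ is stable under $\delta$, so all coefficients of a product of $r$ differential polynomials lie in $R^r$. A product of $n$ of them is $0$. Again no nonzero image of $R[X;\delta]$ has an identity.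

A ring is **nil** if each of its elements is nilpotent. A **unital simple ring** is a nonzero ring with identity whose only two-sided ideals are $0$ and itself. The question that these computations suggest is Question A of "On Differential Polynomial Rings Over Nil Algebras":

> Let $\delta$ be a derivation of a nil ring $R$. Can $R[X;\delta]$ be mapped homomorphically onto a unital simple ring?

Two cases may be quoted as known. Puczyłowski and Smoktunowicz: for $R$ nil, the ordinary ring $R[X]$ cannot be mapped onto a unital simple ring. Smoktunowicz: if $R$ is locally nilpotent (every finitely generated subring is nilpotent), then $R[X;\delta]$ cannot be so mapped, for any $\delta$. The proof below uses neither. The answer is no, for every nil $R$, every $\delta$, and any characteristic.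

**Theorem A.** Let $R$ be a nil ring and $\delta$ a derivation of $R$. Then $R[X;\delta]$ has no nonzero homomorphic image with identity.

In particular there is no surjective homomorphism onto a unital simple ring.

## 2. Making $X$ act: triples $(S,A,x)$

In the opening example the image of "$X$" was $t^{-1}$, although $X\notin R[X]$. The first task is to see that this is general: if the image has an identity, then $X$ has an image too.

**Definition (triple).** A triple $(S,A,x)$ consists of a unital simple ring $S$, a subring $A\subseteq S$ (not assumed to contain $1$) and an element $x\in S$ such that $[x,A]\subseteq A$ and $S=\sum_{i\ge0}Ax^i$.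

Here and below, for additive subgroups $U,V$ of a ring, $UV$ is the additive span of the products $uv$. In a triple $A\ne0$, because $S\neq 0$. The map $d(a)=[x,a]$ is a derivation of $A$. The running example is $(k((t)),\,t\,k[[t]],\,t^{-1})$, with $d=0$.

We need the commutation formulas. In $S$, let $L_x$ and $R_x$ be left and right multiplication by $x$. They commute with each other, hence with $\operatorname{ad}x=L_x-R_x$. Expanding $L_x^i=(R_x+\operatorname{ad}x)^i$ and $R_x^i=(L_x-\operatorname{ad}x)^i$ by the binomial theorem and applying both to $b\in A$, we get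
$$x^ib=\sum_{k=0}^i\binom ik d^{\,i-k}(b)\,x^k,\qquad bx^i=\sum_{k=0}^i(-1)^{i-k}\binom ik x^k\,d^{\,i-k}(b).\tag{1}$$
These formulas hold in any unital ring that contains a subring $A$ and an element $x$ with $[x,A]\subseteq A$. The second one shows $Ax^i\subseteq\sum_{k\le i}x^kA$, so in a triple also $S=\sum_i x^iA$.

**Lemma 1.** Let $R$ be any ring with derivation $\delta$ and let $\varphi:R[X;\delta]\to S$ be a surjective homomorphism onto a nonzero unital ring. After replacing $S$ by a simple factor ring (not needed if $S$ is simple), there is $x\in S$ such that, with $A=\varphi(R)$, $(S,A,x)$ is a triple and $[x,\varphi(a)]=\varphi(a^\delta)$ for all $a\in R$.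

*Proof.* A nonzero unital ring has a maximal ideal by Zorn's lemma. Factoring it out, we may assume that $S$ is simple.

**Step 1: a ring that contains $X$.** Let $R^1=\mathbb Z\oplus R$ be the ring obtained by adjoining an identity, and extend $\delta$ by $1^\delta=0$. This is a derivation: for $(n+a)(m+b)=nm+nb+ma+ab$ both $((n+a)(m+b))^\delta$ and $a^\delta(m+b)+(n+a)b^\delta$ equal $nb^\delta+ma^\delta+a^\delta b+ab^\delta$. Let $E=R^1[X;\delta]$, so $X\in E$. Then $R[X;\delta]$ is a two-sided ideal of $E$: it is closed under both multiplications by $R^1$, under right multiplication by $X$, and under left multiplication by $X$, because $X\cdot aX^i=aX^{i+1}+a^\delta X^i$.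

**Step 2: extending $\varphi$ to $E$.** Choose $f\in R[X;\delta]$ with $\varphi(f)=1$ and put $\hat\varphi(g)=\varphi(gf)$ for $g\in E$. This makes sense since $gf\in R[X;\delta]$, and it is additive. To show that it is multiplicative, we first note that
$$u\in R[X;\delta],\ \varphi(u)=0,\ g\in E\ \Longrightarrow\ \varphi(gu)=0.$$
Indeed $gu$ and $fg$ lie in $R[X;\delta]$, so $\varphi(gu)=\varphi(f)\varphi(gu)=\varphi(fgu)=\varphi(fg)\varphi(u)=0$. Now let $g,h\in E$ and take $u=hf-f(hf)$. Then $\varphi(u)=\varphi(hf)-\varphi(f)\varphi(hf)=0$, so $\varphi(ghf)=\varphi(gf\,hf)$, that is,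
$$\hat\varphi(gh)=\varphi(ghf)=\varphi(gf)\,\varphi(hf)=\hat\varphi(g)\hat\varphi(h).$$
Moreover $\hat\varphi(1)=\varphi(f)=1$, and for $g\in R[X;\delta]$ we have $\hat\varphi(g)=\varphi(g)\varphi(f)=\varphi(g)$. So $\hat\varphi$ is a unital ring homomorphism that extends $\varphi$.

**Step 3: the element $x$.** Put $x=\hat\varphi(X)$. From $Xa-aX=a^\delta$ in $E$ we get $[x,\varphi(a)]=\varphi(a^\delta)$, so $[x,A]\subseteq A$. Also $\varphi(aX^i)=\varphi(a)x^i$, so $S=\sum_iAx^i$. $\square$

So if Theorem A fails for a nil ring $R$, there is a triple $(S,A,x)$ with $A$ nil. The whole fight is over the statement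
$$1=\sum_{i=0}^m b_ix^i,\qquad b_i\in A.\tag{2}$$

## 3. Substituting the identity into itself

The natural first move is to raise (2) to a high power and let the coefficients die. One does not even have to commute anything past $x$. Insert (2) between $b_i$ and $x^i$:
$$1=\sum_i b_i\cdot1\cdot x^i=\sum_i b_i\Big(\sum_j b_jx^j\Big)x^i=\sum_{i,j}b_ib_j\,x^{i+j}.$$
Repeating this,
$$1=\sum_{i_1,\dots,i_r}b_{i_1}b_{i_2}\cdots b_{i_r}\,x^{i_1+\dots+i_r}\qquad\text{for every }r\ge1.\tag{3}$$

If $R$ is locally nilpotent, so is its image $A$. The subring generated by $b_0,\dots,b_m$ is then nilpotent, all words of some length $r$ in the $b_i$ vanish, and (3) reads $1=0$. With Lemma 1, this settles the locally nilpotent case.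

For nil rings the argument stops exactly at (3). Nilness makes the powers of each single element vanish; by itself it says nothing about long words in several elements. That words can survive even when the letters are nilpotent is visible with $2\times2$ matrix units: $e_{12}^2=e_{21}^2=0$, but $(e_{12}e_{21})^r=e_{11}$ for all $r$. (These two do not generate a nil ring, since $e_{12}e_{21}=e_{11}$ is not nilpotent. They only show that nilpotent letters are not enough.)

What would be enough? Suppose that the coefficients in (2) commute with one another and with $x$. Then the terms $b_ix^i$ are commuting nilpotent elements, their sum is nilpotent, and $1$ is nilpotent, which is absurd. So the aim is to replace (2) by an identity with better coefficients. We do it in two rounds: first get coefficients that commute with $x$, then coefficients that commute with each other.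

## 4. Comparing coefficients, and a triple in which it fails

Elements $a\in A$ with $[x,a]=0$ are called constants. Here is how one would hope to get constant coefficients in (2). Since $1$ commutes with $x$ and $[x,bx^i]=d(b)x^i$,
$$0=[x,1]=\sum_i d(b_i)\,x^i.\tag{4}$$
If the powers of $x$ are left independent over $A$, meaning that $\sum a_ix^i=0$ with $a_i\in A$ forces all $a_i=0$, then $d(b_i)=0$ for all $i$, and the first round is over.

If the powers of $x$ are dependent, one would like to divide. Take a relation $a_0+a_1x+\dots+a_Dx^D=0$ with $a_i\in A$, $a_D\ne0$ and $D$ least. Powers $x^i$ with $i<D$ are independent, so it would suffice to have (2) with all exponents below $D$. But $a_D$ is not invertible (in a nil ring it is nilpotent), so the relation cannot be used to rewrite $x^D$ in lower powers. The following triple shows that this obstacle is real: no rewriting of (2) there gives constant coefficients.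

Let $\operatorname{char}k=0$ and $S=k[w,w^{-1}][p;d/dw]$, so that $pf=fp+f'$ for $f\in k[w,w^{-1}]$. For $m\in\mathbb Z$ let
$$F_m=\operatorname{span}_k\{w^ip^j:\ i\le m,\ j\ge0\},\qquad A=F_{-1},\qquad x=w-p.$$

*$S$ is simple.* Let $I\neq0$ be an ideal and $0\ne f=\sum_{j\le r}f_jp^j\in I$ with $f_r\neq0$ and $r$ least. Since $[p^j,w]=jp^{j-1}$, the element $[f,w]=\sum_j jf_jp^{j-1}\in I$ has degree $r-1$ if $r>0$, which contradicts the choice of $r$. So $r=0$ and $I$ contains a nonzero Laurent polynomial. After multiplying by a power of $w$ it is a nonzero polynomial in $w$. Since $[p,f]=f'$, all its derivatives are in $I$, and one of them is a nonzero constant. So $I=S$.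

*$[x,A]\subseteq A$.* From $w^ip^jw^ap^b=w^i\sum_k\binom jk (w^a)^{(k)}p^{j-k+b}\in w^{i+a}p^{j+b}+F_{i+a-1}$ we see
$$F_mF_l\subseteq F_{m+l},\qquad [F_m,F_l]\subseteq F_{m+l-1}.$$
So $A$ is a subring, $x\in F_1$, and $[x,A]\subseteq F_{-1}=A$.

*$S=\sum Ax^i$.* We have $1=w^{-1}w=w^{-1}p+w^{-1}x\in A+Ax$. Substituting this identity into itself as in (3) gives, for each $m\ge0$, an identity $1=\sum_ib_ix^i$ with $b_i\in A^{m+1}\subseteq F_{-m-1}$. For $s\in F_m$ this gives $s=\sum_i(sb_i)x^i$ with $sb_i\in F_{-1}=A$. Since $S=\bigcup_{m\ge 0}F_m$, we are done: $(S,A,x)$ is a triple.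

*There are no nonzero constants.* The automorphism of $S$ with $w\mapsto w$, $p\mapsto p+w$ (note $[p+w,f]=f'$; the inverse sends $p$ to $p-w$) takes $x=w-p$ to $-p$. The centralizer of $p$ is $\{\sum f_jp^j:\ f_j'=0\}=k[p]$, since $[p,\sum f_jp^j]=\sum f_j'p^j$ and $\operatorname{char}k=0$. So the centralizer of $x$ is $k[x]$. As $w\in F_1$ and $p\in F_0$, we have $x^r\in w^r+F_{r-1}$. Hence a polynomial in $x$ of exact degree $r\ge0$ is congruent to a nonzero multiple of $w^r$ modulo $F_{r-1}\supseteq F_{-1}$, and is not in $F_{-1}=A$. So $0$ is the only constant in $A$.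

In this triple, (4) for $1=w^{-1}p+w^{-1}x$ reads
$$(-w^{-1}+w^{-2}p)+w^{-2}x=0,$$
because $d(w^{-1})=-[p,w^{-1}]=w^{-2}$ and $d(w^{-1}p)=w^{-1}[w,p]-[p,w^{-1}]p=-w^{-1}+w^{-2}p$. This is a genuine relation, with $D=1$, and (2) cannot be rewritten with constant coefficients, since the only constant is $0$. So any proof must use something about nil $A$ that this $A$ lacks.

## 5. Radical coefficients make $x$ invertible

What nilness gives is invertibility of $x$. It is enough that elements $1-a$ are invertible. Recall that a ring $A$ is **Jacobson radical** if for every $a\in A$ there is $b\in A$ with $a+b=ab=ba$; inside a unital ring this says that $1-a$ has inverse $1-b\in1+A$. A nil ring is Jacobson radical: if $a^n=0$, then $(1-a)^{-1}=1+a+\dots+a^{n-1}$. The ring $t\,k[[t]]$ is Jacobson radical but not nil. Homomorphic images of Jacobson radical rings are Jacobson radical.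

**Lemma 2.** Let $(S,A,x)$ be a triple in which $A$ is a Jacobson radical ring (for instance nil). Then $x$ is invertible in $S$.

*Proof.* Write $1=\sum_{i=0}^ma_ix^i$ with $a_i\in A$, $m\ge1$ (add zero terms if necessary). Then $1-a_0=\sum_{i\ge1}a_ix^i$. Multiply on the left by $(1-a_0)^{-1}\in1+A$. This keeps the coefficients in $A$, so $1=\sum_{i\ge1}b_ix^i$ with $b_i\in A$, that is, $1=\big(\sum_{i\ge1}b_ix^{i-1}\big)x$. So $x$ has a left inverse. Since also $S=\sum x^iA$, we can write $1=\sum_{i=0}^mx^ia_i'$ with $a'_i\in A$. Multiplying $1-a_0'=\sum_{i\ge1}x^ia_i'$ on the right by $(1-a_0')^{-1}$ gives a right inverse of $x$. $\square$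

Put $y=x^{-1}$. Invertibility changes the problem in a useful way. For (4) we did not need the element $1$; we needed an element that commutes with $x$ and can be written with exponents below $D$. Powers of $y$ also commute with $x$. In the running example, $x=t^{-1}$ and $A=t\,k[[t]]$, there is the relation $-t+t^2x=0$, so $D=1$. Then $1$ is not in $A=\sum_{i<1}Ax^i$, but $y=t$ is. And $y=t$ is just as good, because $1=t\cdot x$ follows from it. The next section shows that some power of $y$ always falls below degree $D$.

## 6. A negative power of $x$ with constant coefficients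

**Proposition 3.** Let $(S,A,x)$ be a triple with $x$ invertible ($A$ otherwise arbitrary). Then there are $N\ge0$ and finitely many $g_i\in A$ with
$$x^{-N}=\sum_ig_ix^i,\qquad [x,g_i]=0\ \text{ for all } i.$$
If moreover $[x,A]=0$, the $g_i$ can be taken in the center of $A$.

*Proof.* Put $y=x^{-1}$ and $d=\operatorname{ad}x|_A$. An ideal $I$ of $A$ is called $d$-stable if $d(I)\subseteq I$.

**Step 1: $d$-stable ideals are large.** We transfer the simplicity of $S$ to $A$. Let $I\ne0$ be a $d$-stable ideal of $A$ and $L=\sum_iIx^i$. Then $AL\subseteq L$ and $Lx\subseteq L$ are clear. For $b\in I$ and $s\in A$, (1) gives $bx^is=\sum_k\binom ik\,b\,d^{\,i-k}(s)\,x^k\in L$, so $LA\subseteq L$. Finally $xbx^i=bx^{i+1}+d(b)x^i\in L$, so $xL\subseteq L$. As $S=\sum Ax^i$, $L$ is an ideal of $S$. It contains $I\neq0$, so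
$$\sum_iIx^i=S.\tag{5}$$
Let $J\ne0$ be another $d$-stable ideal. For $b\in I$, $c\in J$ we have $(bx^i)(cx^j)=\sum_k\binom ik\,b\,d^{\,i-k}(c)\,x^{k+j}$, with $d^{\,i-k}(c)\in J$. Hence $S=SS=\big(\sum Ix^i\big)\big(\sum Jx^j\big)\subseteq\sum_kIJ\,x^k$. So $IJ\ne0$. It is again an ideal of $A$, and it is $d$-stable since $d(bc)=d(b)c+b\,d(c)$.

**Step 2: the group $V$ in which coefficients can be compared.** Let $D$ be the least integer for which there is a relation $a_0+a_1x+\dots+a_Dx^D=0$ with $a_i\in A$ and $a_D\ne0$; put $D=\infty$ if there is none. Then $D\ge1$, since for $D=0$ the relation would say $a_0=0$. Let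
$$V=\sum_{i<D}Ax^i.$$
If $\sum_{i<D}a_ix^i=0$ is a finite sum with some $a_i\ne0$, the largest such $i$ would be the degree of a relation below $D$. So
$$\sum_{i<D}a_ix^i=0\quad(a_i\in A,\ \text{finite sum})\ \Longrightarrow\ \text{all }a_i=0.\tag{6}$$
Clearly $AV\subseteq V$. By the first formula of (1), $VA\subseteq V$: moving $s\in A$ to the left through $x^i$ only lowers exponents. And $[x,ax^i]=d(a)x^i$ gives $[x,V]\subseteq V$.

The claim to be proved in Steps 3 to 5 is
$$y^N\in V\quad\text{for some }N\ge0.\tag{7}$$
If $D=\infty$, then $V=S$ and $N=0$ works. So let $D<\infty$ in Steps 3 to 5.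

**Step 3: ideals of multipliers.** The relation of degree $D$ cannot be solved for $x^D$, but it says that $a_Dx^D\in V$: the element $a_D$ multiplies $x^D$ into $V$. We collect the elements that do this for all powers up to $x^k$. For $k\ge0$ let
$$I_k=\{a\in A:\ ax^j\in V\ \text{ for }0\le j\le k\}.$$
(In the running example $V=A=t\,k[[t]]$, and $at^{-j}\in t\,k[[t]]$ for all $j\le k$ means $a\in t^{k+1}k[[t]]$. So $I_k=t^{k+1}k[[t]]$.)

We show that each $I_k$ is a nonzero $d$-stable ideal of $A$.

It is a left ideal since $AV\subseteq V$. It is a right ideal: let $a\in I_k$, $s\in A$, $j\le k$. By the second formula of (1),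
$$asx^j=\sum_{l\le j}(-1)^{j-l}\binom jl\,(ax^l)\,d^{\,j-l}(s)\in VA\subseteq V.$$
It is $d$-stable: $d(a)x^j=[x,ax^j]\in[x,V]\subseteq V$ for $a\in I_k$, $j\le k$.

It is nonzero. For $k<D$ we have $I_k=A\neq 0$ by the definition of $V$. For $k=D$, the coefficient $a_D\ne0$ of the relation in Step 2 is in $I_D$: $a_Dx^j\in V$ for $j<D$ trivially, and $a_Dx^D=-\sum_{i<D}a_ix^i\in V$. Now let $k\ge D$ and suppose $I_k\ne0$. We check that
$$I_kI_D\subseteq I_{k+1}.$$
Let $c\in I_k$, $a\in I_D$, and write $ax^D=\sum_{i<D}b_ix^i$ with $b_i\in A$. Since $I_k$ is an ideal, $ca\in I_k$, so $ca\,x^j\in V$ for $j\le k$. For the one remaining exponent,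
$$ca\,x^{k+1}=c\,(ax^D)\,x^{k+1-D}=\sum_{i<D}(cb_i)\,x^{i+k+1-D}.$$
Here $cb_i\in I_k$ and $0\le i+k+1-D\le k$, so each term is in $V$. Thus $ca\in I_{k+1}$. By Step 1, $I_kI_D\ne0$, so $I_{k+1}\ne0$. By induction all $I_k$ are nonzero.

**Step 4: a part of $V$ that is stable under $y$.** We want to multiply elements of $V$ by $y$ as often as we like without leaving $V$. For this we use an integrality equation for $y$. Since $y\in S=\sum x^iA$, there are $n\ge1$ and $c_i\in A$ with $y=\sum_{i=1}^nx^{i-1}c_i$. Multiplying on the left by $x$ gives $1=\sum_{i=1}^nx^ic_i$, and multiplying this on the left by $y^n$ gives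
$$y^n=\sum_{i=1}^ny^{n-i}c_i.\tag{8}$$
The coefficients stand on the right, and $V$ is closed under right multiplication by $A$. This is what makes the following set work:
$$T=\{v\in V:\ vy^j\in V\ \text{ for }0\le j\le n-1\}.$$
We have $Ty\subseteq T$. Indeed, let $v\in T$. We need $vy^j\in V$ for $1\le j\le n$. For $j\le n-1$ this is the definition of $T$. For $j=n$, (8) gives $vy^n=\sum_{i=1}^n(vy^{n-i})c_i\in VA\subseteq V$, since $0\le n-i\le n-1$.

Next, $T$ contains $I_{n-1}x^{n-1}$: for $e\in I_{n-1}$ and $0\le j\le n-1$ we have $ex^{n-1}y^j=ex^{n-1-j}\in V$. Since $T$ is an additive group with $Ty\subseteq T$,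
$$(ex^{n-1})\,y^q\in T\subseteq V\qquad\text{for all }e\in I_{n-1},\ q\ge0.\tag{9}$$

**Step 5: a power of $y$ lies in $V$.** It remains to build a power of $y$ out of elements as in (9). By Step 3, $I_{n-1}$ is a nonzero $d$-stable ideal, so (5) applies to it and $1=\sum_{i=0}^me_ix^i$ with $e_i\in I_{n-1}$. Adding zero terms, we may take $m\ge n-1$. Put $N=m-n+1\ge0$. As $x^iy^N=x^{n-1}\,x^{i-n+1}\,y^{m-n+1}=x^{n-1}y^{m-i}$ (powers of the invertible element $x$),
$$y^N=\sum_{i=0}^me_ix^iy^N=\sum_{i=0}^m(e_ix^{n-1})\,y^{m-i}.$$
All exponents $m-i$ are nonnegative, so by (9) every term is in $V$. This proves (7).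

(In the running example $y=t=x^0c_1$ with $c_1=t$, so $n=1$, $T=V=A=I_0$. From $1=t\cdot x$ we have $m=1$, $N=1$, and the formula gives $y=(tx^0)y^0=t$.)

**Step 6: comparing coefficients in $V$.** Write $y^N=\sum_{i<D}g_ix^i$, a finite sum with $g_i\in A$. Since $y^N$ commutes with $x$,
$$0=[x,y^N]=\sum_{i<D}d(g_i)\,x^i,$$
and (6) gives $d(g_i)=0$, that is, $[x,g_i]=0$. Now suppose $[x,A]=0$. Then $x$ commutes with every $s\in A$, and so does $y$, because $sy=y(xs)y=y(sx)y=ys$. Hence $0=[s,y^N]=\sum_{i<D}[s,g_i]\,x^i$, and (6) gives $[s,g_i]=0$ for all $s\in A$. So the $g_i$ are central in $A$. $\square$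

In the triple of Section 4 the conclusion must fail, since with zero constants it would read $x^{-N}=0$. So the element $x=w-p$ there is not invertible.

## 7. Two rounds of the proposition: proof of Theorem A

Suppose that $R$ is nil and that $R[X;\delta]$ has a nonzero homomorphic image with identity.

**Step 1: coefficients that commute with $x$.** Lemma 1 gives a triple $(S,A,x)$ with $A$ a homomorphic image of $R$, so $A$ is nil. By Lemma 2, $x$ is invertible. Let $A_0=\{a\in A:[x,a]=0\}$, a nil subring. Proposition 3, multiplied on the right by $x^N$, gives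
$$1=\sum_ig_ix^{N+i},\qquad g_i\in A_0.\tag{10}$$

**Step 2: removing the derivation.** The $g_i$ need not commute with each other, so we cannot conclude yet. But they have zero derivation. Since $x$ commutes with $A_0$, the map $bX^i\mapsto bx^i$ is a homomorphism from the ordinary polynomial ring $A_0[X]$ to $S$: $(bx^i)(cx^j)=bc\,x^{i+j}$. Its image contains $1\ne0$ by (10), so it is a nonzero unital ring. (At this point the theorem of Puczyłowski and Smoktunowicz would finish, after passing to a simple factor ring. We finish directly.)

**Step 3: coefficients that commute with each other.** Apply Lemma 1 to $A_0[X]=A_0[X;0]$. We get a triple $(S_2,A_2,x_2)$ in which $A_2$ is an image of $A_0$, hence nil, and $[x_2,A_2]=0$. By Lemma 2, $x_2$ is invertible. By the last part of Proposition 3, for some $M\ge0$,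
$$1=\sum_ih_ix_2^{M+i},\qquad\text{finitely many }h_i\text{ in the center of }A_2.\tag{11}$$
The $h_i$ are nilpotent, commute with each other, and commute with $x_2$. So the terms of (11) are commuting nilpotent elements, and their finite sum is nilpotent. Hence $1$ is nilpotent in $S_2$, so $1=0$, which contradicts $S_2\ne0$. $\blacksquare$

## 8. Subrings, radical rings with nil constants, and nil ideals

The same tools give three more statements. The first is Theorem A without formal polynomials.

**Theorem B (subring form, equivalent to Theorem A).** Let $S$ be a nonzero unital ring, $A$ a nil subring and $x\in S$ with $[x,A]\subseteq A$. Then $1\notin\sum_iAx^i$.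

*Proof.* By (1), the map $aX^i\mapsto ax^i$ is a homomorphism from $A[X;\operatorname{ad}x|_A]$ onto $\sum_iAx^i$. If $1\in\sum_iAx^i$, this image is a nonzero ring with identity, which contradicts Theorem A. Conversely, if $R$ is nil and $R[X;\delta]$ has a nonzero unital image, Lemma 1 gives a triple $(S,A,x)$ with $A$ nil and $1\in S=\sum_iAx^i$, which contradicts Theorem B. So Theorem B implies Theorem A. $\square$

In Section 7 nilness was used twice: through Lemma 2, which only needs Jacobson radical, and at the very end, for constants. A $\delta$-ideal of $R$ is an ideal $P$ with $P^\delta\subseteq P$. Then $\delta$ induces a derivation of $R/P$, and $(R/P)^\delta$ denotes its ring of constants, the elements that it sends to $0$.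

**Theorem C.** Let $R$ be a Jacobson radical ring with derivation $\delta$, let $\varphi:R[X;\delta]\to S$ be onto a unital simple ring, and let $P=R\cap\ker\varphi$. Then $P$ is a $\delta$-ideal. With $x$ as in Lemma 1, $x$ is invertible, and $1=\sum_ig_ix^{N+i}$ for some $N\ge0$ and finitely many $g_i\in\varphi(R)\cong R/P$ which are constants of the induced derivation. Moreover $(R/P)^\delta$ has a homomorphic image with a non-nilpotent central element; in particular $(R/P)^\delta$ is not nil.

Consequently, if $R$ is Jacobson radical and $(R/P)^\delta$ is nil for every $\delta$-ideal $P$, then $R[X;\delta]$ has no nonzero unital image.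

*Proof.* **Step 1: the identity with constants.** $P$ is an ideal of $R$. If $a\in P$, then $\varphi(a^\delta)=[x,\varphi(a)]=0$, so $P$ is a $\delta$-ideal. On $A=\varphi(R)\cong R/P$ the map $\operatorname{ad}x$ is the derivation induced by $\delta$. As an image of $R$, $A$ is Jacobson radical. Lemma 2 and Proposition 3 give the invertibility of $x$ and the displayed identity.

**Step 2: a non-nilpotent central element.** Let $A_0=\{a\in A:[x,a]=0\}\cong(R/P)^\delta$. As in Section 7, $A_0[X]$ maps onto $\sum_iA_0x^i\ni1$, and Lemma 1 gives a triple $(S_2,A_2,x_2)$ with $A_2$ an image of $A_0$ and $[x_2,A_2]=0$. Since $S_2=\sum A_2x_2^i$, $x_2$ is central in $S_2$. The center of a unital simple ring is a field (a nonzero central element $z$ generates the ideal $zS_2=S_2$, and its inverse is central). So $x_2$ is $0$ or invertible. If $x_2=0$, then $S_2=A_2\ni1$, and $1$ is a non-nilpotent central element of $A_2$. If $x_2$ is invertible, Proposition 3 gives $1=\sum_ih_ix_2^{M+i}$ with $h_i$ central in $A_2$. If all the $h_i$ were nilpotent, $1$ would be nilpotent, as in Section 7. So some $h_i$ is a non-nilpotent central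 element of $A_2$. In both cases $A_2$ is an image of $(R/P)^\delta$ as required. Images of nil rings are nil, so $(R/P)^\delta$ is not nil.

**Step 3: the consequence.** A nonzero unital image of $R[X;\delta]$ has a unital simple factor ring, and the first part applied to it gives a $\delta$-ideal $P$ with $(R/P)^\delta$ not nil. $\square$

The last statement concerns arbitrary coefficient rings. The upper nilradical of a ring is its largest nil ideal.

**Corollary D.** Let $R$ be any ring with derivation $\delta$ and $N$ a nil $\delta$-stable ideal of $R$. Then every homomorphism from $R[X;\delta]$ onto a unital simple ring kills $N[X;\delta]$. If $R$ is a $\mathbb Q$-algebra, this applies to the upper nilradical $N$ of $R$.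

*Proof.* **Step 1: the image of $N[X;\delta]$.** Because $N$ is a $\delta$-stable ideal, the product formula $(aX^i)(bX^j)=\sum_k\binom ik\,a\,b^{\delta^{i-k}}X^{k+j}$ shows that $N[X;\delta]$ is an ideal of $R[X;\delta]$. Its image under a surjective homomorphism is an ideal of the simple ring. It is not the whole ring, by Theorem A for $N$. So it is $0$.

**Step 2: the upper nilradical of a $\mathbb Q$-algebra is $\delta$-stable.** Let $N$ be the upper nilradical. Taking a common denominator, each element of $\mathbb QN$ has the form $\frac1ma$ with $a\in N$ and $m\ge1$ an integer. So $\mathbb QN$ is a nil ideal, and $\mathbb QN=N$. Next, $N+N^\delta$ is an ideal of $R$, because for $a\in N$, $r\in R$ we have $a^\delta r=(ar)^\delta-ar^\delta$ and $ra^\delta=(ra)^\delta-r^\delta a$. We show that it is nil. Let $a\in N$, $a^n=0$ with $n\geq 1$. By Leibniz,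
$$0=(a^n)^{\delta^n}=\sum_{k_1+\dots+k_n=n}\frac{n!}{k_1!\cdots k_n!}\;a^{\delta^{k_1}}\cdots a^{\delta^{k_n}}.$$
A term with some $k_i=0$ has a factor $a$ and lies in $N$. In the only other term all $k_i=1$, and it equals $n!\,(a^\delta)^n$. So $n!\,(a^\delta)^n\in N$, and $(a^\delta)^n\in\mathbb QN=N$. For $b\in N$ it follows that $(b+a^\delta)^n\in(a^\delta)^n+N=N$, so $b+a^\delta$ is nilpotent. Every element of $N+N^\delta$ has this form. Hence $N+N^\delta$ is a nil ideal, so it is contained in $N$, and $N^\delta\subseteq N$. $\square$

## 9. Examples at the boundary of the hypotheses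

*In Theorem A, "nil" cannot be weakened to "Jacobson radical".* This is the opening example: $R=t\,k[[t]]$, $\delta=0$, $X\mapsto t^{-1}$. So the condition on constants in Theorem C is needed. Here all elements of $R$ are constants, and $1=t\cdot x$ has the non-nilpotent central coefficient $t$, in agreement with Theorem C.

*In Theorem C, "Jacobson radical" cannot be dropped, and in Proposition 3 the invertibility of $x$ cannot be dropped.* This is the triple $(S,A,x)$ of Section 4, with $S=k[w,w^{-1}][p;d/dw]$, $\operatorname{char}k=0$, $A=F_{-1}$, $x=w-p$. By (1), $aX^i\mapsto ax^i$ maps $A[X;\operatorname{ad}x]$ onto the unital simple ring $S$. The ideal $P=A\cap\ker$ is $0$, and the ring of constants is $0$, so it is nil, and $1$ is not a combination $\sum g_ix^{N+i}$ with constant $g_i$.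

*In Corollary D, $\delta$-stability is needed.* Let $\operatorname{char}k=p>0$, $R=k[t]/(t^p)$ and $\delta=d/dt$, which is well defined since $\delta(t^p)=pt^{p-1}=0$. The ideal $N=(t)$ is nil but not $\delta$-stable, as $t^\delta=1$. Let $R$ act on itself by multiplication and $X$ by $\delta$, and let $B\subseteq\operatorname{End}_k(R)$ be the image of $R[X;\delta]$. Since $R$ has an identity, $X\in R[X;\delta]$, and the $B$-submodules of $R$ are the $\delta$-stable ideals. The ideals of $R$ are the $(t^j)$ with $0\le j\le p$, and $\delta(t^j)=jt^{j-1}\notin(t^j)$ for $0<j<p$. So only $0$ and $R$ are $\delta$-stable, and $R$ is a simple faithful $B$-module. An endomorphism of $R$ that commutes with $B$ commutes with multiplications, so it is multiplication by some $r\in R$. As it commutes with $\delta$, $r^\delta=0$, and writing $r=\sum_{j<p}c_jt^j$ we get $jc_j=0$ for $0<j<p$, so $r\in k$. By Jacobson's density theorem and $\dim_kR=p$, $B=\operatorname{End}_k(R)\cong M_p(k)$, which is unital and simple. The nil ideal $N$ is not killed, since multiplication by $t$ is not zero on $R$.
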